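\title{Recurrent homeomorphisms of $\mathbb{R}^3$ need not be periodic}

\begin{abstract}
A homeomorphism of $\mathbb{R}^m$ is recurrent if some of its iterates are uniformly as close to the identity as one wishes. Recurrent homeomorphisms of the plane are known to be periodic. We show that this fails in $\mathbb{R}^m$ for every $m\ge 3$: there are flows, compactly supported in one version and preserving Lebesgue measure in another, all of whose time-$t$ maps with $t\ne0$ are recurrent and not periodic. The flow is a limit of conjugates of slower and slower translations, and the conjugacies are built from a contractible loop of homeomorphisms of the plane that pushes a fixed square upward at all times.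
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $|\cdot|$ be the Euclidean norm on $\mathbb{R}^m$. A homeomorphism $h$ of $\mathbb{R}^m$ is \emph{periodic} if $h^n=\mathrm{id}$ for some integer $n\ge1$. It is \emph{recurrent} if for every $\epsilon>0$ there is an integer $n\ge1$ such that
\[
|h^n(x)-x|<\epsilon\qquad\text{for all }x\in\mathbb{R}^m .
\]
The same definitions apply to any metric space $(M,\rho)$, with $\rho(h^n(x),x)$ in place of $|h^n(x)-x|$. Recurrence asks that all points return near their starting positions at the same moment. A periodic map is recurrent. On a compact space the converse fails: a rotation of the circle, or of the closed disk, through an angle that is an irrational multiple of $\pi$ is recurrent and not periodic. On $\mathbb{R}^m$ the simplest cases point the other way.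

\emph{Affine maps.} If $h(x)=Ax+v$, then $h^n(x)-x$ is bounded only when $A^n=I$. Let $h$ be recurrent and let $n_0\ge1$ be least with $A^{n_0}=I$. Then $h^{n_0}$ is a translation by some vector $w$, only the iterates $h^{kn_0}$ have bounded displacement, and $h^{kn_0}$ moves points by $k|w|\ge|w|$. So $w=0$ and $h$ is periodic. In particular the irrational rotations of the plane are not recurrent: far from the center they move points too much.

\emph{Damped rotations.} One can try to stop the rotation far out. Let $\chi\colon[0,\infty)\to[0,1]$ be continuous, equal to $1$ on $[0,1]$ and to $0$ on $[2,\infty)$, let $\alpha\notin2\pi\mathbb{Z}$, and put $h(re^{i\theta})=re^{i(\theta+\alpha\chi(r))}$. For each $n\ge1$ there is $r\ge1$ with $n\chi(r)=1$, and $h^n$ moves the points of modulus $r$ by $r|e^{i\alpha}-1|\ge|e^{i\alpha}-1|$. So $h$ is not recurrent: the shear between the rotating and the resting region never unwinds.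

\emph{The line.} Let $h$ be a recurrent homeomorphism of $\mathbb{R}$. Suppose first that $h$ is increasing. If $h(x_0)>x_0$, then $h^n(x_0)\ge h(x_0)$ for all $n\ge1$, which contradicts recurrence with $\epsilon=h(x_0)-x_0$; if $h(x_0)<x_0$, then $h^n(x_0)\le h(x_0)$ for all $n\ge1$, with the same contradiction. So $h=\mathrm{id}$. Suppose next that $h$ is decreasing. For odd $n$ the map $h^n$ is decreasing, so $h^n(x)\to-\infty$ as $x\to+\infty$ and $|h^n(x)-x|$ is unbounded. Hence the integers $n$ in the definition of recurrence are even, $h^2$ is recurrent and increasing, and $h^2=\mathrm{id}$.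

\emph{The plane.} It is known that every recurrent homeomorphism of $\mathbb{R}^2$ is periodic.

All of this suggests a positive answer to the following question, posed in \cite{LCF}: \emph{is every recurrent homeomorphism of $\mathbb{R}^3$ periodic?} The answer is no.

\begin{theorem}\label{thm:answer}
There is a recurrent homeomorphism of $\mathbb{R}^3$, equal to the identity outside a compact set, which is not periodic.
\end{theorem}

We prove a stronger statement about flows. A \emph{flow} on a space $X$ is a family $(\varphi_t)_{t\in\mathbb{R}}$ of homeomorphisms of $X$ with $\varphi_0=\mathrm{id}$, $\varphi_{t+s}=\varphi_t\varphi_s$, and $(t,x)\mapsto\varphi_t(x)$ continuous. A map, or a family of maps, is \emph{supported in} a set $S$ if it fixes every point outside $S$.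

\begin{theorem}\label{thm:flows}
Let $m\ge3$.
\begin{itemize}
\item[(A)] For every $a_\infty>0$ there is a flow $(\varphi_t)$ on $\mathbb{R}^m$, supported in $[-a_\infty,a_\infty]^m$, such that for every $t\ne0$ the homeomorphism $\varphi_t$ is recurrent and not periodic.
\item[(B)] There is a flow $(\varphi_t)$ on $\mathbb{R}^m$ preserving Lebesgue measure such that for every $t\ne0$ the homeomorphism $\varphi_t$ is recurrent and not periodic.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:answer} is part (A) with $m=3$ and $h=\varphi_1$. The flow in part (B) is not claimed to have compact support.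

\begin{corollary}\label{cor:all}
\begin{itemize}
\item[(i)] Let $m\ge1$. Every recurrent homeomorphism of $\mathbb{R}^m$ is periodic if and only if $m\le2$.
\item[(ii)] Let $M$ be a manifold of dimension $m\ge3$ with a compatible metric $\rho$, and let $U\subset M$ be open and nonempty. Then there is a flow on $M$ supported in $U$ all of whose maps $\varphi_t$, $t\ne0$, are recurrent with respect to $\rho$ and not periodic.
\end{itemize}
\end{corollary}

The theorem on the plane is used, without proof, only for the case $m=2$ of (i); everything else is proved below.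

\section{Flows that almost return}\label{sec:criterion}

For maps $g,h\colon\mathbb{R}^m\to\mathbb{R}^m$ put $\|g-h\|=\sup_x|g(x)-h(x)|\in[0,\infty]$. For a flow it is enough to find one sequence of near-return times: a pigeonhole argument converts it into near-return times that are multiples of any given $t$.

\begin{lemma}\label{lem:criterion}
Let $(\varphi_t)$ be a flow on $\mathbb{R}^m$ and put $N(s)=\|\varphi_s-\mathrm{id}\|$. Assume that
\begin{itemize}
\item[(i)] $N(s)\to0$ as $s\to0$;
\item[(ii)] there are times $T_k\to\infty$ with $N(T_k)\to0$;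
\item[(iii)] $\varphi_t\ne\mathrm{id}$ for every $t\ge1$.
\end{itemize}
Then for every $t\neq0$ the map $\varphi_t$ is recurrent and not periodic.
\end{lemma}

\begin{proof}
From $|\varphi_s\varphi_{s'}(x)-x|\le|\varphi_s(y)-y|+|\varphi_{s'}(x)-x|$ with $y=\varphi_{s'}(x)$ we get $N(s+s')\le N(s)+N(s')$, and from $|\varphi_{-s}(x)-x|=|y-\varphi_s(y)|$ with $y=\varphi_{-s}(x)$ we get $N(-s)=N(s)$. Since $\|\varphi_t^n-\mathrm{id}\|=N(nt)=N(n|t|)$, we may assume $t>0$.

Let $\epsilon>0$. By (i) choose $\eta>0$ with $N(r)<\epsilon/3$ for $|r|\le\eta$, and let $K>t/\eta$ be an integer. By (ii) choose $K+1$ of the times $T_k$, each with $N(T_k)<\epsilon/3$, whose pairwise differences exceed $t+\eta$. Cut the circle $\mathbb{R}/t\mathbb{Z}$ into $K$ half-open arcs of length $t/K<\eta$. Two of the chosen times, say $T_k>T_l$, fall into the same arc, so $T_k-T_l=nt+r$ with $n\in\mathbb{Z}$ and $|r|\le\eta$. Then $nt=T_k-T_l-r>t$, so $n\ge1$, and $N(nt)\le N(T_k)+N(T_l)+N(r)<\epsilon$. Thus $\varphi_t$ is recurrent.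

If $\varphi_t^n=\mathrm{id}$ with $n\ge1$, then $\varphi_{knt}=\mathrm{id}$ for all $k\ge1$, which contradicts (iii) once $knt\ge1$.
\end{proof}

Hypothesis (i) cannot be dropped from the recurrence argument: the rotation flow $z\mapsto e^{it}z$ of the plane has $N(2\pi k)=0$, but $N(n)=\infty$ for every integer $n\ge1$.

We record the standard facts that are used throughout. Write $|x|_\infty$ for the largest absolute value of a coordinate of $x$, so that $|x|_\infty\le|x|$, and $Q_r=[-r,r]^m=\{|x|_\infty\le r\}$.
\begin{itemize}
\item[(F1)] A bijection supported in $S$ maps $S$ onto $S$. A continuous bijection $F$ of $\mathbb{R}^m$ supported in a compact set is a homeomorphism, because it restricts to a continuous bijection of a large closed ball. It is uniformly continuous: the nondecreasing function $\omega_F(\eta)=\sup\{|F(x)-F(y)|:|x-y|\le\eta\}$ tends to $0$ as $\eta\to0$.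
\item[(F2)] A smooth, compactly supported, possibly time-dependent vector field on $\mathbb{R}^m$ generates diffeomorphisms with the same support. If the field is divergence free, they preserve Lebesgue measure (Liouville's theorem). In the plane, the Hamiltonian field $(\partial_yH,-\partial_xH)$ of a smooth function $H$ is divergence free.
\end{itemize}

\section{The mechanism: a model on the torus}\label{sec:model}

The construction is visible, with every quantity explicit, on $\mathbb{T}^2=\mathbb{R}^2/\mathbb{Z}^2$. Let $u_j=e_1$ for $j$ even and $u_j=e_2$ for $j$ odd. Given positive integers $n_1,n_2,\dots$, let $f_j$ be the linear shear with $f_ju_{j-1}=u_{j-1}$ and $f_ju_j=u_j+n_ju_{j-1}$; it is an integer matrix of determinant $1$ and so acts on $\mathbb{T}^2$. Put $F_0=\mathrm{id}$, $F_j=f_1\cdots f_j$, $\delta_0=1$, $\delta_j=\delta_{j-1}/n_j$, and let $\varphi^j_t$ be the conjugate by $F_j$ of the slow translation $x\mapsto x+\delta_jt\,u_j$. It is the translation by $\delta_jt\,P_j$, where $P_j=F_ju_j\in\mathbb{Z}^2$.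

At the first step, $\varphi^0_t$ is the horizontal translation by $(t,0)$, of period $1$, and $\varphi^1_t$ is the translation by $(t,t/n_1)$. The vertical motion at speed $1/n_1$ has been tilted by $f_1$ into an almost horizontal motion at speed about $1$. The new flow stays within $|t|/n_1$ of the old one; at time $1$ it is not the identity, but it moves points only by $1/n_1$.

In general $u_j=u_{j-2}$ is fixed by $f_{j-1}$, so with $P_{-1}=e_2$,
\[
P_j=F_{j-1}(u_j+n_ju_{j-1})=P_{j-2}+n_jP_{j-1},\qquad
\delta_jP_j=\delta_{j-1}P_{j-1}+\delta_jP_{j-2}.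
\]
(The first formula is the recursion for the convergents of a continued fraction.) Two consequences follow. First, $\varphi^j_t$ differs from $\varphi^{j-1}_t$ by the translation $\delta_jt\,P_{j-2}$. Second, at the time $T_j=1/\delta_{j-1}$ the map $\varphi^j_{T_j}$ is the translation by $P_{j-1}+P_{j-2}/n_j$, that is, by $P_{j-2}/n_j$. The vector $P_{j-2}$ and the time $T_j$ do not depend on $n_j$. So if each $n_j$ is chosen large enough in terms of the previous ones, the flows $\varphi^j$ converge, and the limit is close to the identity at the times $T_j\to\infty$.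

To carry this over to Euclidean space, write the shear slice by slice: $f_j(p+zu_j)=\lambda_{n_jz}(p)+zu_j$, where $p$ lies on the circle in the direction $u_{j-1}$ and $\lambda_t$ is the translation of that circle by $t$. What made the computation work is that $(\lambda_t)$ is a translation and a loop at the same time. In $\mathbb{R}^3=\mathbb{R}^2\times\mathbb{R}$, let $(\lambda_t)$ be any $\tau$-periodic family of homeomorphisms of $\mathbb{R}^2$, let $\delta>\delta'>0$ and $\mu=\delta/\delta'$, and put $f(p,z)=(\lambda_{\mu z}(p),z)$. The conjugate by $f$ of the slow translation $(p,z)\mapsto(p,z+\delta't)$ is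
\begin{equation}\label{eq:model}
(p,z)\longmapsto\bigl(\lambda_{\mu z+\delta t}\lambda_{\mu z}^{-1}(p),\,z+\delta't\bigr).
\end{equation}
At $t=\tau/\delta$ this is $(p,z)\mapsto(p,z+\delta'\tau/\delta)$, which is close to the identity when $\delta'$ is small. Translations of $\mathbb{R}^2$ do not form a loop, but we may ask for less: that $\lambda_{t+s}\lambda_t^{-1}(p)=p+se$, for a fixed unit vector $e$, as long as $p$ and $p+se$ lie in a given square. Then \eqref{eq:model} is the translation by $(\delta te,\delta't)$ as long as the point stays over the square. Three difficulties remain.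

\begin{enumerate}
\item Such a loop has to exist. It does in slices of dimension at least $2$ (Lemma~\ref{lem:family}) and it does not in slices of dimension $1$ (Remark~\ref{rem:dim1}). This is where $m\ge3$ is used.
\item At stage $j+1$ the tilted flow agrees with the translation at speed $\delta_j$ only inside a box. Outside the box the two flows both move slowly, but they are unrelated, and they have to be compared after conjugation by $F_j$, a map designed to turn speed $\delta_j$ into speed of order $1$. The remedy is to make $F_j$ the identity outside a smaller box. So the maps $f_j$ must have compact support, and the boxes must grow with $j$.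
\item The map $f$ above is not compactly supported in the $z$-direction. To switch the loop off as $|z|$ grows we need a contraction of the loop to the constant loop, through loops of the same period.
\end{enumerate}

\section{A contractible loop that pushes a cube in one direction}\label{sec:loop}

Identify $\mathbb{R}^2$ with $\mathbb{C}$, let $R=[-1,1]^2$ and $e=(0,1)$. The rotations $z\mapsto e^{it}z$ form a loop, and on a region to the right of the origin they act, in polar coordinates, as a translation in the angle. So we first identify $R$ with such a region. Let $W=(-\frac32,\frac32)^2$ and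
\[
g\colon W\to\mathbb{C},\qquad g(x,y)=\sqrt{6+2x}\;e^{iy}.
\]
In polar coordinates $g$ is given by $r^2/2=3+x$, $\theta=y$. Hence $r\,dr\wedge d\theta=dx\wedge dy$, so $\det Dg=1$, and $g$ is injective because $|y|<\pi$. The square root is chosen to make $g$ area preserving, which is needed only for part (B) of Theorem~\ref{thm:flows}.

\begin{lemma}\label{lem:straighten}
There is a compactly supported area-preserving diffeomorphism $\Phi$ of $\mathbb{R}^2$ with $\Phi=g$ on $R$.
\end{lemma}

\begin{proof}
We join the inclusion $W\subset\mathbb{R}^2$ to $g$ by an isotopy of area-preserving embeddings, and cut off the Hamiltonian that generates it.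

\emph{The isotopy.} We have $g(0)=\sqrt6$ and $D:=Dg(0)=\operatorname{diag}(6^{-1/2},6^{1/2})$. For $s\in[0,1]$ and $p\in W$ put $k_s(p)=\int_0^1Dg(rsp)\,p\,dr$. This is smooth in $(s,p)$, $k_0=D$, and $k_s(p)=s^{-1}(g(sp)-g(0))$ for $s>0$. Each $k_s$ is injective, and $Dk_s(p)=Dg(sp)$ has determinant $1$. Let $D^{s-1}=\operatorname{diag}(6^{(1-s)/2},6^{(s-1)/2})$ and
\[
e_s(p)=D^{s-1}k_s(p)+s\,g(0).
\]
Then $e_s\colon W\to\mathbb{R}^2$ is injective with $\det De_s=1$, $e_0$ is the inclusion, and $e_1=g$. The map $E(s,p)=(s,e_s(p))$ is an injective local diffeomorphism, hence a diffeomorphism of $[0,1]\times W$ onto a relatively open subset of $[0,1]\times\mathbb{R}^2$.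

\emph{Its Hamiltonian.} Let $Z_s=(Z_s^1,Z_s^2)$ be the vector field on $e_s(W)$ with $Z_s\circ e_s=\partial_se_s$. Differentiating in $p$ gives $\partial_sDe_s=(DZ_s\circ e_s)\,De_s$, so $0=\partial_s\det De_s=(\operatorname{div}Z_s)\circ e_s$. Therefore the form $Z^1_s\,dy-Z^2_s\,dx$, whose differential is $(\operatorname{div}Z_s)\,dx\wedge dy$, is closed, and so is its pull-back $\alpha_s$ under $e_s$. On the convex set $W$ let $h_s(p)$ be the integral of $\alpha_s$ along the segment from $0$ to $p$. Then $h_s$ is smooth in $(s,p)$ and $dh_s=\alpha_s$. The function $H_s=h_s\circ e_s^{-1}$ satisfies $dH_s=Z^1_s\,dy-Z^2_s\,dx$, that is, $Z_s=(\partial_yH_s,-\partial_xH_s)$.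

\emph{Cutting off.} Let $\nu$ be smooth with compact support in $W$ and equal to $1$ near $R$. The functions $(\nu h_s)\circ e_s^{-1}$ vanish off the compact set $E([0,1]\times\operatorname{supp}\nu)$, so their extensions by $0$ form a smooth, compactly supported family on $[0,1]\times\mathbb{R}^2$. By (F2) their Hamiltonian fields $X_s$ generate compactly supported area-preserving diffeomorphisms $\Phi_s$ with $\Phi_0=\mathrm{id}$. For $p\in R$ we have $X_s=Z_s$ near $e_s(p)$, so $s\mapsto e_s(p)$ is the integral curve of $X_s$ starting at $p$, and $\Phi_s(p)=e_s(p)$. Take $\Phi=\Phi_1$.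
\end{proof}

Conjugating the rotations by $\Phi$ gives a loop that translates $R$ upward, but it does not have compact support. If we damp the rotation far out, then after time $2\pi$ a twist remains in the annulus where the damping takes place, as in Section~\ref{sec:intro}. The way out is that $R$ can be pushed upward in two ways, by a counterclockwise rotation about a point on its left or by a clockwise rotation about a point on its right (Figure~\ref{fig:mirror}), and the two twists cancel.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]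
\begin{scope}
\fill[gray!20] (1,-1) rectangle (3,1);
\foreach \x in {1.4,2,2.6} {
\draw (\x,1) arc (0:180:\x) -- (-\x,-1) arc (180:360:\x);
\draw[thick,->] (\x,-1) -- (\x,1);}
\fill (0,0) circle (0.09);
\node at (3.5,0) {$R$};
\node at (0,-4.3) {$L_t$};
\end{scope}
\begin{scope}[shift={(9.5,0)},xscale=-1]
\fill[gray!20] (1,-1) rectangle (3,1);
\foreach \x in {1.4,2,2.6} {
\draw (\x,1) arc (0:180:\x) -- (-\x,-1) arc (180:360:\x);
\draw[thick,->] (\x,-1) -- (\x,1);}
\fill (0,0) circle (0.09);
\node at (3.5,0) {$R$};
\node at (0,-4.3) {$L'_t$};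
\end{scope}
\end{tikzpicture}
\caption{Schematic orbits of the planar flow $L_t$ and of its mirror image $L'_t$. On the square $R$ (shaded, the same square in both panels) both flows translate upward at unit speed. The orbits through $R$ close up after time $2\pi$ around the marked fixed point, counterclockwise for $L_t$ and clockwise for $L'_t$.}
\label{fig:mirror}
\end{figure}

\begin{lemma}\label{lem:loop}
There are $\kappa\ge4$ and a $4\pi$-periodic family $(\lambda_t)_{t\in\mathbb{R}}$ of area-preserving homeomorphisms of $\mathbb{R}^2$, supported in $\{|p|\le\kappa\}$, with $(t,p)\mapsto\lambda_t(p)$ continuous and $\lambda_0=\mathrm{id}$, such that for all $t,s\in\mathbb{R}$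
\begin{equation}\label{eq:push}
p,\ p+se\in R\quad\Longrightarrow\quad\lambda_{t+s}\lambda_t^{-1}(p)=p+se .
\end{equation}
\end{lemma}

\begin{proof}
\emph{The damped rotation.} Choose $r_0\ge3$ with $\Phi=\mathrm{id}$ on $\{|p|\ge r_0\}$ and put $\kappa=r_0+1$. Let $\chi\colon[0,\infty)\to[0,1]$ be smooth, equal to $1$ on $[0,r_0]$ and to $0$ on $[\kappa,\infty)$. Let $\Theta_t(re^{i\theta})=re^{i(\theta+t\chi(r))}$. This is a flow supported in $\{|p|\le\kappa\}$, and it preserves area because $r\,dr\wedge d(\theta+t\chi(r))=r\,dr\wedge d\theta$. The flow $L_t=\Phi^{-1}\Theta_t\Phi$ has the same two properties. On $R$ we have $|g|\le\sqrt8<r_0$, so if $p=(x,y)$ and $p+se$ lie in $R$, then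
\[
L_s(p)=\Phi^{-1}\Theta_s\,g(x,y)=\Phi^{-1}\bigl(\sqrt{6+2x}\,e^{i(y+s)}\bigr)=\Phi^{-1}g(x,y+s)=p+se .
\]
Moreover $L_{2\pi}=\Theta_{2\pi}$. Indeed, $\Phi$ maps the disk $\{|p|<r_0\}$ onto itself by (F1) and $\Theta_{2\pi}$ is the identity there, so both maps fix the disk pointwise; and if $|p|\ge r_0$, then $\Phi$ fixes $p$ and $\Theta_{2\pi}(p)$, which has the same modulus.

\emph{The mirror image.} Let $J(x,y)=(-x,y)$ and $L'_t=JL_tJ$, again an area-preserving flow supported in $\{|p|\le\kappa\}$. Since $J(R)=R$ and $J$ commutes with vertical translations, $L'_s(p)=p+se$ whenever $p,p+se\in R$. Since $J(re^{i\theta})=re^{i(\pi-\theta)}$, we get $J\Theta_tJ(re^{i\theta})=J(re^{i(\pi-\theta+t\chi(r))})=re^{i(\theta-t\chi(r))}$. Thus $J\Theta_tJ=\Theta_{-t}$ and $L'_{2\pi}=J\Theta_{2\pi}J=\Theta_{2\pi}^{-1}$.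

\emph{The loop.} Put $\lambda_t=L_t$ for $0\le t\le2\pi$ and $\lambda_t=L'_{t-2\pi}L_{2\pi}$ for $2\pi\le t\le4\pi$. The two formulas agree at $t=2\pi$, and $\lambda_{4\pi}=\Theta_{2\pi}^{-1}\Theta_{2\pi}=\mathrm{id}=\lambda_0$, so the $4\pi$-periodic extension is continuous. If $t$ and $t+v$ lie in one interval $[2\pi k,2\pi(k+1)]$, then $\lambda_{t+v}\lambda_t^{-1}$ equals $L_v$ for $k$ even and $L'_v$ for $k$ odd. Given $t,s,p$ as in \eqref{eq:push}, take a monotone sequence $t=t_0,t_1,\dots,t_N=t+s$ in which consecutive terms lie in one such interval. The points $p_i=p+(t_i-t)e$ lie on the segment from $p$ to $p+se$, hence in $R$, so $\lambda_{t_{i+1}}\lambda_{t_i}^{-1}(p_i)=p_{i+1}$. Composing these $N$ equalities gives \eqref{eq:push}.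
\end{proof}

We now contract the loop, pass to slices of any dimension $d\ge2$, and adjust the sizes of the cube that is pushed and of the support.

\begin{lemma}\label{lem:family}
Let $d\ge2$, $0<a<b$, $\tau=4\pi a$, and let $e$ be a coordinate unit vector of $\mathbb{R}^d$. There are homeomorphisms $\lambda^\sigma_t$ of $\mathbb{R}^d$ $(\sigma\in[0,1]$, $t\in\mathbb{R})$, with $(\sigma,t,p)\mapsto\lambda^\sigma_t(p)$ continuous, such that
\begin{itemize}
\item[(L1)] $\lambda^0_t=\lambda^\sigma_0=\mathrm{id}$ and $\lambda^\sigma_{t+\tau}=\lambda^\sigma_t$;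
\item[(L2)] $\lambda^\sigma_t$ is supported in $[-b,b]^d$;
\item[(L3)] if $p,\,p+se\in[-a,a]^d$, then $\lambda^1_{t+s}(\lambda^1_t)^{-1}(p)=p+se$ for all $t$;
\item[(L4)] if $b\ge\kappa a$, all $\lambda^\sigma_t$ preserve Lebesgue measure.
\end{itemize}
The nondecreasing function
\[
\Omega(\eta)=\sup\bigl\{|\lambda^{\sigma'}_{t'}(p)-\lambda^\sigma_t(p)|:\ |\sigma-\sigma'|\le\eta,\ |t-t'|\le\eta,\ p\in\mathbb{R}^d\bigr\}
\]
tends to $0$ as $\eta\to0$.
\end{lemma}

\begin{proof}
\emph{Case $d=2$, $a=1$, $b=\kappa$.} Name the coordinates so that $e$ is vertical and shrink the loop of Lemma~\ref{lem:loop} toward the origin: $\lambda^\sigma_t(p)=\sigma\lambda_t(p/\sigma)$ for $\sigma>0$, and $\lambda^0_t=\mathrm{id}$. The map $\lambda^\sigma_t$ preserves area and is supported in the disk of radius $\kappa\sigma$, so $|\lambda^\sigma_t(p)-p|\le2\kappa\sigma$, which gives continuity at $\sigma=0$. This is the step that needs the loop to have compact support.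

\emph{Case $d>2$, $a=1$, $b=\kappa$.} Write $p=(p',w)\in\mathbb{R}^2\times\mathbb{R}^{d-2}$ with $e$ in the $p'$-plane. Let $\nu\colon\mathbb{R}^{d-2}\to[0,1]$ be continuous, equal to $1$ on $[-1,1]^{d-2}$ and to $0$ off $[-2,2]^{d-2}$, and use the maps $(p',w)\mapsto(\lambda^{\sigma\nu(w)}_t(p'),w)$. They are continuous bijections supported in $[-\kappa,\kappa]^d$, since $\kappa\ge2$, hence homeomorphisms by (F1). They preserve area on each plane $w=\mathrm{const}$, hence Lebesgue measure by Fubini's theorem. In (L3) we have $\nu(w)=1$, so (L3) reduces to \eqref{eq:push}.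

\emph{Case $b\ge\kappa a$.} Use $p\mapsto a\lambda^\sigma_{t/a}(p/a)$, with the family just constructed. The period is $4\pi a$, the support lies in $[-\kappa a,\kappa a]^d$, and $a\lambda^1_{(t+s)/a}(\lambda^1_{t/a})^{-1}(p/a)=a(p/a+(s/a)e)=p+se$ under the hypothesis of (L3).

\emph{Case $a<b<\kappa a$.} Let $\vartheta$ be an increasing homeomorphism of $[0,\infty)$ with $\vartheta(r)=r$ for $r\le a$ and $\vartheta(\kappa a)=b$. Let $\Lambda(p)=\vartheta(|p|_\infty)\,p/|p|_\infty$, $\Lambda(0)=0$; this homeomorphism is the identity on $[-a,a]^d$ and maps $[-\kappa a,\kappa a]^d$ onto $[-b,b]^d$. Replace the family $\lambda^\sigma_t$ for the pair $(a,\kappa a)$ by $\Lambda\lambda^\sigma_t\Lambda^{-1}$. Then (L1) and (L2) hold, and so does (L3), because $\Lambda$ fixes $p$ and $p+se$.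

Finally, the family is continuous on $[0,1]\times\mathbb{R}\times[-b,b]^d$ and periodic in $t$, hence uniformly continuous there, and points outside $[-b,b]^d$ contribute $0$ to $\Omega$.
\end{proof}

\begin{remark}\label{rem:dim1}
For $d=1$ properties (L1) and (L3) are incompatible. Take $a=1$ and $x(t)=\lambda^1_t(0)$. Then $x(1)=1$ by (L3) and $x(k\tau)=0$ for all $k$, so there is a first time $t_1>1$ with $x(t_1)=0$, and $x>0$ on $[1,t_1)$. But (L3) gives $x(t_1-s)=\lambda^1_{t_1-s}(\lambda^1_{t_1})^{-1}(0)=-s<0$ for $0<s\le1$. On the line a point that has left the interval at the top can come back only through the top; in the plane it can go around.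
\end{remark}

\section{One step: tilting a slow translation}\label{sec:step}

We now give the compactly supported version of \eqref{eq:model}. Let $m\ge3$, let $u\ne e$ be coordinate unit vectors of $\mathbb{R}^m$, and let $0<a<b<a'$. Write points as $p+zu$ with $p\in u^\perp\cong\mathbb{R}^{m-1}$ and $z\in\mathbb{R}$. The data are as follows.
\begin{itemize}
\item The family $\lambda^\sigma_t$ of Lemma~\ref{lem:family} on $u^\perp$ for $a$, $b$, $e$, with period $\tau=4\pi a$ and modulus $\Omega$.
\item The function $\zeta\colon\mathbb{R}\to[0,1]$ that equals $1$ for $|z|\le a$, equals $0$ for $|z|\ge b$, and is linear in $|z|$ in between. Its Lipschitz constant is $\ell=1/(b-a)$.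
\item A smooth compactly supported vector field $v$ on $\mathbb{R}^m$ with $v=u$ on $Q_{a'}$, its flow $(G_s)$, and $M=\sup|v|\ge1$. The flow $G$ replaces the translation flow in the direction $u$.
\item Two speeds $\delta,\delta'>0$ with $\max(M,\ell)\,\delta'\le\delta$, their ratio $\mu=\delta/\delta'$, and $T=\tau/\delta$.
\end{itemize}
A trajectory of $G$ of duration $|s|$ has length at most $M|s|$, so it stays within $M|s|$ of each of its endpoints. Consequently, for $0<r<a'$,
\begin{equation}\label{eq:straight}
M|s|\le a'-r\ \text{ and }\ \bigl(x\in Q_r\text{ or }G_sx\in Q_r\bigr)\quad\Longrightarrow\quad G_sx=x+su,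
\end{equation}
because the trajectory lies in $Q_{a'}$, where $v=u$. Define
\[
f(p+zu)=\lambda^{\zeta(z)}_{\mu z}(p)+zu,\qquad B_t=fG_{\delta't}f^{-1}.
\]
The map $f$ is a continuous bijection that preserves each slice $z=\mathrm{const}$. It fixes $p+zu$ if $|z|\ge b$, by (L1), and if $|p|_\infty>b$, by (L2). So $f$ is a homeomorphism supported in $Q_b$, and by Fubini's theorem it preserves Lebesgue measure when the $\lambda^\sigma_t$ do.

\begin{lemma}\label{lem:step}
Let $M\delta'|t|\le a'-b$.
\begin{itemize}
\item[(a)] $\|B_t-\mathrm{id}\|\le\Omega(\delta|t|)+\delta|t|$.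
\item[(b)] If $t=T$, then $\|B_T-\mathrm{id}\|\le\Omega(\ell\delta'T)+M\delta'T$.
\item[(c)] If $|q|_\infty+\delta|t|\le a$, then $B_tq=q+\delta t\,e+\delta't\,u$.
\end{itemize}
\end{lemma}

Part (a) bounds the motion everywhere in terms of the fast speed $\delta$; part (b) says that after one turn of the loop only the slow speed $\delta'$ is felt; part (c) says that in the cube $Q_a$ the flow is the fast translation up to an exact slow drift.

\begin{proof}
Let $q\in\mathbb{R}^m$, $q'=f^{-1}(q)=p'+zu$ and $q''=G_{\delta't}q'$.

Suppose first that neither $q'$ nor $q''$ lies in $Q_b$. Then $f$ fixes both, so $q=q'$, $B_tq=q''$ and $|B_tq-q|\le M\delta'|t|\le\delta|t|$. This is within the bounds in (a) and (b).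

Suppose next that $q'$ or $q''$ lies in $Q_b$; by (F1) this is the case when $q\in Q_b$. By \eqref{eq:straight}, $q''=p'+(z+\delta't)u$, and since $\mu\delta'=\delta$ the definition of $f$ gives
\begin{equation}\label{eq:B}
q=\lambda^{\zeta(z)}_{\mu z}(p')+zu,\qquad
B_tq=\lambda^{\zeta(z+\delta't)}_{\mu z+\delta t}(p')+(z+\delta't)u .
\end{equation}
The superscripts differ by at most $\ell\delta'|t|\le\delta|t|$ and the subscripts by $\delta|t|$, so $|B_tq-q|\le\Omega(\delta|t|)+\delta'|t|$, which proves (a). For $t=T$ the subscripts differ by the period $\delta T=\tau$, which may be dropped by (L1); so $|B_Tq-q|\le\Omega(\ell\delta'T)+\delta'T$, which proves (b).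

For (c), $q\in Q_a\subset Q_b$, so \eqref{eq:B} holds, and $q=p+zu$ with $p=\lambda^{\zeta(z)}_{\mu z}(p')$. Since $\delta'\le\delta$, both $|z|$ and $|z+\delta't|$ are at most $a$, so both superscripts equal $1$. Both $p$ and $p+\delta te$ lie in the cube of half-side $a$ in $u^\perp$, so (L3) gives $\lambda^1_{\mu z+\delta t}(p')=\lambda^1_{\mu z+\delta t}(\lambda^1_{\mu z})^{-1}(p)=p+\delta te$.
\end{proof}

\section{Iteration and the limit flow}\label{sec:limit}

Let $m\ge3$ and, as on the torus, $u_j=e_1$ for $j$ even and $u_j=e_2$ for $j$ odd.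

\subsection*{Data fixed in advance}
Choose numbers $0<a_0<b_1<a_1<b_2<a_2<\cdots$, with $a_j<a_\infty$ for all $j$ in case (A) and with $b_j\ge\kappa a_{j-1}$ for all $j\ge1$ in case (B). Put
\[
c_j=\tfrac12(b_j+a_j),\qquad\gamma_j=\tfrac12(a_j-b_j)=a_j-c_j=c_j-b_j .
\]
The conjugacy $F_j$ will be supported in $Q_{b_j}$, the flow $G^j$ will be a translation in $Q_{a_j}$, and the intermediate cube $Q_{c_j}$ will separate the two cases of the main estimate with room $\gamma_j$ on either side.

For $j\ge1$ let $v_j$ be a smooth divergence-free vector field supported in $Q_{a_{j+1}}$ with $v_j=u_j$ on $Q_{a_j}$. To obtain one, let $\eta_j$ be smooth, equal to $1$ near $Q_{a_j}$ and supported in $Q_{a_{j+1}}$, let $\xi$ be the coordinate in the direction $u_{j+1}$, and put $v_j=\partial_{u_{j+1}}(\xi\eta_j)\,u_j-\partial_{u_j}(\xi\eta_j)\,u_{j+1}$; the divergence vanishes by the symmetry of second derivatives, and where $\eta_j=1$ the field is $u_j$. Let $G^j$ be its flow and $M_j=\sup|v_j|\ge1$. Fix also the family of Lemma~\ref{lem:family} on $u_j^\perp$ for $(a,b,e)=(a_{j-1},b_j,u_{j-1})$,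 measure preserving in case (B) by (L4), with modulus $\Omega_j$, and put $\ell_j=1/(b_j-a_{j-1})$.

\subsection*{The approximating flows}
Let $\delta_0=1$ and let $\delta_1,\delta_2,\dots$ be positive numbers, to be chosen, with
\begin{itemize}
\item[(C1)] $\max(2,M_j,\ell_j)\,\delta_j\le\delta_{j-1}$.
\end{itemize}
By \emph{stage $j$} we mean the construction of Section~\ref{sec:step} with
\[
(u,e,a,b,a',v,\delta,\delta')=(u_j,u_{j-1},a_{j-1},b_j,a_j,v_j,\delta_{j-1},\delta_j).
\]
It yields a homeomorphism $f_j$ supported in $Q_{b_j}$, the flow $B^j_t=f_jG^j_{\delta_jt}f_j^{-1}$, and the time $T_j=4\pi a_{j-1}/\delta_{j-1}$. Since $a_j$ increases and $\delta_j\le\delta_{j-1}/2$, the times $T_j$ increase to $\infty$. Put $F_0=\mathrm{id}$, $F_j=f_1\circ\dots\circ f_j$, which is supported in $Q_{b_j}$, and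
\[
\varphi^j_t=F_jG^j_{\delta_jt}F_j^{-1}=F_{j-1}B^j_tF_{j-1}^{-1}\qquad(j\ge1).
\]
Each $\varphi^j$ is a flow supported in $Q_{a_{j+1}}$.

\subsection*{Choice of the speeds}
The order of the choices matters: $F_{j-1}$ and $T_j$ depend only on $\delta_0,\dots,\delta_{j-1}$, while $f_j$ depends on $\delta_j$. Thus $\delta_j$ can be taken small relative to the modulus of continuity of $F_{j-1}$, but not relative to that of $F_j$. Suppose $\delta_0,\dots,\delta_{j-1}$ are chosen, put
\[
\beta_j=(M_j+1)\delta_jT_j+\Omega_{j+1}(\delta_jT_j),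
\]
and choose $\delta_j>0$ so small that (C1) holds and
\begin{itemize}
\item[(C2)] $\omega_{F_{j-1}}\bigl(\Omega_j(\ell_j\delta_jT_j)+M_j\delta_jT_j\bigr)\le2^{-j}\delta_{j-1}$;
\item[(C3)] $\beta_j\le2^{-j}\delta_{j-1}$, $\ \beta_j<\gamma_j$, and $\delta_jT_j\le a_{j+1}-b_{j+1}$.
\end{itemize}
This is possible because the left-hand sides tend to $0$ with $\delta_j$, by (F1) and Lemma~\ref{lem:family}, and the right-hand sides are already fixed. Condition (C2) says that motion at speed $\delta_j$ over the time $T_j$ is still negligible after conjugation by $F_{j-1}$. The number $\beta_j$ bounds the combined motion of $G^j_{\delta_jt}$ and $B^{j+1}_t$ for $|t|\le T_j$, whatever $\delta_{j+1}$ turns out to be.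

\subsection*{Near return}
By (C3), $M_j\delta_jT_j\le\beta_j<a_j-b_j$, so Lemma~\ref{lem:step}(b) applies at stage $j$. With (C2),
\begin{equation}\label{eq:near}
\|\varphi^j_{T_j}-\mathrm{id}\|=\|F_{j-1}B^j_{T_j}-F_{j-1}\|\le\omega_{F_{j-1}}\bigl(\|B^j_{T_j}-\mathrm{id}\|\bigr)\le2^{-j}.
\end{equation}

\subsection*{Comparison of consecutive flows}
The next lemma carries out the plan for the second difficulty of Section~\ref{sec:model}.

\begin{lemma}\label{lem:compare}
Let $j\ge1$, $|t|\le T_j$ and $w\in\mathbb{R}^m$. Then $|\varphi^{j+1}_t(w)-\varphi^j_t(w)|\le2^{-j}\delta_{j-1}$. If $F_j^{-1}(w)\in Q_{c_j}$, then $|\varphi^{j+1}_t(w)-\varphi^j_t(w)|\le2^{-j-1}\delta_j$.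
\end{lemma}

\begin{proof}
Let $q=F_j^{-1}(w)$, $A=G^j_{\delta_jt}$ and $B=B^{j+1}_t$, so that $\varphi^j_t(w)=F_jAq$ and $\varphi^{j+1}_t(w)=F_jBq$. By (C1) for $j+1$ and (C3) for $j$ we have $M_{j+1}\delta_{j+1}|t|\le\delta_jT_j\le a_{j+1}-b_{j+1}$, so Lemma~\ref{lem:step} applies to $B$ at stage $j+1$, where $a=a_j$, $e=u_j$, $\delta=\delta_j$.

\emph{Case 1: $q\in Q_{c_j}$.} Here $F_j$ may distort strongly, but $A$ and $B$ agree up to the slower speed. Since $M_j\delta_j|t|\le\beta_j<a_j-c_j$, \eqref{eq:straight} gives
\begin{equation}\label{eq:A}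
G^j_{\delta_jt}q=q+\delta_jt\,u_j\qquad(q\in Q_{c_j},\ |t|\le T_j).
\end{equation}
Since $|q|_\infty+\delta_j|t|\le c_j+\beta_j<a_j$, Lemma~\ref{lem:step}(c) gives $Bq=q+\delta_jt\,u_j+\delta_{j+1}t\,u_{j+1}$. Hence $|Aq-Bq|=\delta_{j+1}|t|\le M_{j+1}\delta_{j+1}T_{j+1}$, and (C2) for $j+1$ gives $|F_jAq-F_jBq|\le2^{-j-1}\delta_j\le2^{-j}\delta_{j-1}$.

\emph{Case 2: $q\notin Q_{c_j}$.} Here $A$ and $B$ are unrelated, but $F_j$ plays no part. We have $|Aq-q|\le M_j\delta_jT_j$ and, by Lemma~\ref{lem:step}(a), $|Bq-q|\le\Omega_{j+1}(\delta_jT_j)+\delta_jT_j$. The two bounds add up to $\beta_j<c_j-b_j$. Since $|q|_\infty>c_j$, neither $Aq$ nor $Bq$ lies in $Q_{b_j}$, so $F_j$ fixes both, and $|F_jAq-F_jBq|=|Aq-Bq|\le\beta_j\le2^{-j}\delta_{j-1}$.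
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:flows}]
\emph{The limit is a flow.} Since $T_j$ increases to $\infty$ and $\sum_j2^{-j}\delta_{j-1}<\infty$, Lemma~\ref{lem:compare} shows that $\varphi^j_t(x)$ converges, uniformly for $x\in\mathbb{R}^m$ and $t$ in bounded intervals, to a limit $\varphi_t(x)$ that is continuous in $(t,x)$, with $\varphi_0=\mathrm{id}$. For all $t,s,x$,
\[
|\varphi^j_t\varphi^j_s(x)-\varphi_t\varphi_s(x)|\le\|\varphi^j_t-\varphi_t\|+|\varphi_t(\varphi^j_s(x))-\varphi_t(\varphi_s(x))|\longrightarrow0,
\]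
the last term by continuity of $\varphi_t$ at $\varphi_s(x)$. As $\varphi^j_t\varphi^j_s=\varphi^j_{t+s}$, we get $\varphi_t\varphi_s=\varphi_{t+s}$. In particular $\varphi_t$ is a homeomorphism with inverse $\varphi_{-t}$.

\emph{Support and measure.} In case (A) every $\varphi^j$ is supported in $Q_{a_\infty}$, and so is the limit. In case (B) the maps $f_j$ and, by (F2), the flows $G^j$ preserve Lebesgue measure, hence so do the $\varphi^j_t$. Fix $t$ and let $\psi$ be continuous with compact support. Then $\psi\circ\varphi^j_t\to\psi\circ\varphi_t$ uniformly, because $\psi$ is uniformly continuous. The numbers $\|\varphi^j_t-\mathrm{id}\|$ are finite and converge, so they are bounded by some $C$, and all $\psi\circ\varphi^j_t$ vanish outside the closed $C$-neighborhood of $\operatorname{supp}\psi$. Therefore $\int\psi\circ\varphi_t=\lim_j\int\psi\circ\varphi^j_t=\int\psi$. A Borel measure on $\mathbb{R}^m$ that is finite on compact sets is determined by the integrals of such $\psi$, so $\varphi_t$ preserves Lebesgue measure.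

It remains to verify the hypotheses of Lemma~\ref{lem:criterion}.

\emph{Hypothesis (i).} Given $\epsilon>0$, choose $j$ with $\|\varphi_s-\varphi^j_s\|<\epsilon/2$ for all $|s|\le1$. The flow $\varphi^j$ has compact support, so by uniform continuity on $[-1,1]\times Q_{a_{j+1}}$ we have $\|\varphi^j_s-\mathrm{id}\|<\epsilon/2$ for small $|s|$. Then $N(s)<\epsilon$.

\emph{Hypothesis (ii).} For $j\ge k$ we have $T_k\le T_j$, so \eqref{eq:near} and Lemma~\ref{lem:compare} give $N(T_k)\le2^{-k}+\sum_{j\ge k}2^{-j}=3\cdot2^{-k}$.

\emph{Hypothesis (iii).} Let $t\ge1$ and choose $j\ge1$ with $T_j\ge t$. We look for a point whose motion under $\varphi^j_t$ is known exactly, and take $q=c_ju_{j+1}\in Q_{c_j}$. Both $q$ and $q+\delta_jt\,u_j$ have $u_{j+1}$-coordinate $c_j>b_j$, so $F_j$ fixes both, and \eqref{eq:A} gives $\varphi^j_t(q)=q+\delta_jt\,u_j$. This displacement has to survive all later corrections. The general bound $2^{-j}\delta_{j-1}$ for the first correction may be far larger than $\delta_jt$, and this is the purpose of the second bound in Lemma~\ref{lem:compare},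 which applies since $F_j^{-1}(q)=q\in Q_{c_j}$. For the later corrections the general bound suffices, since $\delta_{i-1}\le\delta_j$ for $i\ge j+1$:
\[
|\varphi_t(q)-\varphi^j_t(q)|\le2^{-j-1}\delta_j+\sum_{i\ge j+1}2^{-i}\delta_{i-1}\le\bigl(2^{-j-1}+2^{-j}\bigr)\delta_j\le\tfrac34\delta_j<\delta_jt .
\]
Hence $\varphi_t(q)\ne q$.

By Lemma~\ref{lem:criterion}, every $\varphi_t$ with $t\ne0$ is recurrent and not periodic. This proves Theorem~\ref{thm:flows}, and with it Theorem~\ref{thm:answer}.
\end{proof}

\begin{remark}
The two parts of Theorem~\ref{thm:flows} differ only in the choice of the cubes. In case (A) the ratios $b_j/a_{j-1}$ tend to $1$, so for large $j$ the loop is squeezed by the map $\Lambda$ in the proof of Lemma~\ref{lem:family}, which does not preserve measure. In case (B) no squeezing is needed, but $a_j>\kappa a_{j-1}\ge4a_{j-1}$, so the cubes exhaust $\mathbb{R}^m$.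
\end{remark}

\section{All dimensions, and manifolds}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:all}]
(i) The case $m=1$ was proved in Section~\ref{sec:intro}, the case $m=2$ is the known theorem quoted there, and for $m\ge3$ Theorem~\ref{thm:flows} provides a recurrent homeomorphism that is not periodic.

(ii) Choose an open set $V\subset U$ and a homeomorphism $\psi$ of $V$ onto an open subset of $\mathbb{R}^m$ containing $0$, and choose $a_\infty>0$ with $Q:=Q_{a_\infty}\subset\psi(V)$. The set $K=\psi^{-1}(Q)$ is compact, hence closed in the metric space $M$. Let $(\varphi_t)$ be the flow of Theorem~\ref{thm:flows}(A). It is supported in $Q$, so it maps $Q$ and $\psi(V)$ onto themselves. Define $\tilde\varphi_t=\psi^{-1}\varphi_t\psi$ on $V$ and $\tilde\varphi_t=\mathrm{id}$ on $M\setminus K$. These two open sets cover $M$ and the definitions agree on $V\setminus K$, so $(\tilde\varphi_t)$ is a flow on $M$ supported in $K\subset U$.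

Let $t\ne0$ and $\epsilon>0$. Since $\psi^{-1}$ is uniformly continuous on $Q$, there is $\eta>0$ such that $\rho(\psi^{-1}x,\psi^{-1}y)<\epsilon$ for $x,y\in Q$ with $|x-y|<\eta$. Choose $n\ge1$ with $|\varphi_t^n(x)-x|<\eta$ for all $x$. Then $\tilde\varphi_t^n$ moves the points of $K$ by less than $\epsilon$ and fixes all other points, so $\tilde\varphi_t$ is recurrent. If $\tilde\varphi_t^n=\mathrm{id}$ for some $n\ge1$, then $\varphi_t^n=\mathrm{id}$ on $Q$, hence on $\mathbb{R}^m$, contrary to Theorem~\ref{thm:flows}(A).
\end{proof}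

\begin{thebibliography}{1}

\bibitem{LCF}
\emph{Locally compact flows on connected manifolds},
\texttt{https://www.ams.org/\allowbreak ecgd/\allowbreak 2021-25-11/\allowbreak S1088-4173-2021-00366-0/\allowbreak S1088-4173-2021-00366-0.pdf}

\end{thebibliography}
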